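\title{Dominating reals and Cohen extensions inside a Hechler extension}

\begin{abstract}
Let $d$ be generic over a model $V$ of ZFC for the tree version of Hechler forcing. We prove that every transitive model of ZFC between $V$ and $V[d]$ either contains a real that is dominating over $V$, or is equal to $V$ or to a Cohen extension of $V$. The two cases exclude each other, a criterion on the stems $d{\upharpoonright}k$ decides which one holds, and in the first case the model contains a real that bounds $d$ everywhere. In particular, for every new real $x\in V[d]$, either $V[x]$ contains a dominating real or $V[x]$ is a Cohen extension of $V$, as was conjectured. The same dichotomy holds for standard Hechler forcing.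
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $V$ be a model of ZFC, the ground model. For $y,z\in\omega^\omega$ write $z\le^* y$ if $z(n)\le y(n)$ for all but finitely many $n$. A real $y\in\omega^\omega$ in an extension of $V$ is \emph{dominating over $V$} if $z\le^* y$ for every $z\in\omega^\omega\cap V$. For a real $x$ in a generic extension of $V$, let $V[x]$ be the smallest model of ZFC containing $V\cup\{x\}$. A model is a \emph{Cohen extension} of $V$ if it equals $V[c]$ for a real $c$ that is Cohen-generic over $V$.

\emph{Tree Hechler forcing} $\mathbb{D}$ consists of the trees $T\subseteq\omega^{<\omega}$ that have a \emph{stem} $s=\operatorname{stem}(T)$, a maximal node comparable with every node of $T$, such that for every $t\in T$ with $t\supseteq s$ the set $\{n\in\omega: t^\frown n\in T\}$ is cofinite. The order is inclusion: $U\le T$ if and only if $U\subseteq T$. If $G\subseteq\mathbb{D}$ is generic over $V$, the union of the stems of the conditions in $G$ is a real $d\in\omega^\omega$, and $V[G]=V[d]$.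

A condition carries two kinds of information. The stem is a finite initial segment of $d$. The part above the stem is a promise: at each later node, $d$ avoids a prescribed finite set of successors. The promises make $d$ dominating over $V$ (Lemma~\ref{lem:generic}). The stems, ordered by extension, form the countable poset $\omega^{<\omega}$, which is Cohen forcing, and a real that is insensitive to the promises should behave like a Cohen real. The parity sequence $n\mapsto d(n)\bmod 2$ is such a real: a cofinite set contains numbers of both parities, so no promise restricts it, and it is Cohen-generic over $V$ (Example~\ref{ex:parity}). One is led to guess that there is no third possibility: a real of $V[d]$ either detects the promises, and then a dominating real can be extracted from it, or it does not, and then it generates a Cohen extension. This is Conjecture~14 of \cite{Problem}.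

\begin{quote}
\textbf{Conjecture.} Let $x\in\omega^\omega\cap V[d]$ with $x\notin V$. Then either (i)~$V[x]$ contains a real that is dominating over $V$, or (ii)~$V[x]$ is a Cohen extension of $V$.
\end{quote}

Alternative (i) concerns the model $V[x]$ and not the real $x$: a $0$--$1$ sequence $x$ coding the graph of $d$ is bounded, but $V[x]=V[d]$. Both alternatives occur, (i) for $x=d$ and (ii) for the parity sequence. We prove the conjecture in the following form.

\begin{theorem}\label{thm:main}
Let $W$ be a transitive model of ZFC with $V\subseteq W\subseteq V[d]$. The following are equivalent.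
\begin{enumerate}
\item[(1)] $W$ contains no real that is dominating over $V$.
\item[(2)] There is no $e\in\omega^\omega\cap W$ with $d\le^* e$.
\item[(3)] $W=V$ or $W$ is a Cohen extension of $V$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:conj}
\begin{enumerate}
\item[(a)] For every $x\in\omega^\omega\cap V[d]$ with $x\notin V$, exactly one of \textup{(i)} and \textup{(ii)} holds.
\item[(b)] If $y\in V[d]$ is dominating over $V$, then $V[y]$ contains a real $e$ with $d(k)\le e(k)$ for all $k$. In particular, $V[x]$ contains such a real in case \textup{(i)}.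
\item[(c)] Every model $W$ as in Theorem~\ref{thm:main} without dominating reals over $V$ is generated over $V$ by a single real.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) For $W=V[x]\ne V$, condition (1) is the failure of (i) and condition (3) is (ii). (b) Condition (1) fails for $W=V[y]$, so (2) fails and some $e\in V[y]$ satisfies $d\le^* e$; change finitely many values of $e$. In case (i), apply this to a dominating $y\in V[x]$ and use $V[y]\subseteq V[x]$. (c) By (3), $W=V[c]$ with $c$ a Cohen real or a real of $V$.
\end{proof}

Every model $W$ as in Theorem~\ref{thm:main} is a generic extension by a complete subalgebra $B$ of the Boolean completion of $\mathbb{D}$. In Section~\ref{sec:criterion} we attach to each finite sequence $s$ an element $b_s\in B$ that measures whether $B$ can detect a broken promise above $s$, and we add to (1)--(3) a fourth equivalent condition: $b_{d\upharpoonright k}\ne0$ for infinitely many $k$. When it holds, the countably many $b_s$ are dense in $B$ below a suitable element (Section~\ref{sec:cohen}). When it fails, $W$ contains a finitely branching tree with $d$ as a branch (Section~\ref{sec:bound}).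

\emph{Standard Hechler forcing} $\mathbb{D}_{\mathrm{st}}$ is the set of pairs $(t,f)$ with $t\in\omega^{<\omega}$ and $f\in\omega^\omega$, where $(t',f')\le(t,f)$ if and only if $t'\supseteq t$, $f'\ge f$ pointwise, and $t'(i)\ge f(i)$ for $|t|\le i<|t'|$. A real $y$ is \emph{$\mathbb{D}_{\mathrm{st}}$-generic} if it is the union of the first coordinates of the conditions in a generic filter. In Section~\ref{sec:standard} we find such reals inside $V[d]$ and deduce the following.

\begin{theorem}\label{thm:standard}
Let $y$ be $\mathbb{D}_{\mathrm{st}}$-generic over $V$, and let $W$ be a transitive model of ZFC with $V\subseteq W\subseteq V[y]$. Then exactly one of the following holds: $W$ contains a real that is dominating over $V$; or $W=V$ or $W$ is a Cohen extension of $V$.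
\end{theorem}

\section{Trees, subalgebras and Cohen forcing}\label{sec:prelim}

We take $V$ to be a countable transitive model, so that every condition lies in some generic filter; the arguments can equally be read as statements about the forcing relation. Posets, conditions and Boolean algebras are elements of $V$ and are computed there. Throughout, $G\subseteq\mathbb{D}$ is generic over $V$ and $d$ is its generic real. For a tree $T$, let $[T]$ be the set of $x\in\omega^\omega$ with $x{\upharpoonright}k\in T$ for all $k$.

\subsection*{Conditions and the generic real}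
A promise can be written as a function that assigns a lower bound to each node. For $s\in\omega^{<\omega}$ and $h:\omega^{<\omega}\to\omega$ let
\[
T(s,h)=\{r: r\subseteq s\}\cup\{r\supseteq s:\ r(i)\ge h(r{\upharpoonright}i)\text{ for all }|s|\le i<|r|\}.
\]
This is a condition with stem $s$. For $T\in\mathbb{D}$ and $t\in T$ with $t\supseteq\operatorname{stem}(T)$, the tree $T_t=\{r\in T: r\text{ is comparable with }t\}$ is a condition below $T$ with stem $t$.

\begin{lemma}\label{lem:conditions}
\begin{enumerate}
\item[(a)] Every condition with stem $s$ contains $T(s,h)$ for some $h$.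
\item[(b)] The intersection of two conditions with stem $s$ is a condition with stem $s$. Hence $\mathbb{D}$ is ccc, that is, its antichains are countable.
\item[(c)] If $U\le T$, then $\operatorname{stem}(U)\supseteq\operatorname{stem}(T)$.
\item[(d)] $\mathbb{D}$ is separative: if $T\not\le U$, then some $T'\le T$ is incompatible with $U$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $r\in T$ with $r\supseteq s$ choose $h(r)$ such that $r^\frown n\in T$ for all $n\ge h(r)$, and put $h(r)=0$ for all other $r$. (b) The intersection of two cofinite sets is cofinite. So the members of an antichain have distinct stems, and there are countably many stems. (c) The node $\operatorname{stem}(U)$ lies in $T$ and has infinitely many successors in $T$, while a proper initial segment of $\operatorname{stem}(T)$ has only one. (d) Take $r\in T\setminus U$ and extend it inside $T$ so that $r\supseteq\operatorname{stem}(T)$; still $r\notin U$. Then $T_r\cap U$ consists of proper initial segments of $r$ and contains no condition.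
\end{proof}

By (c), the stems of conditions in $G$ are comparable, and the conditions $T_t$ show that long stems are dense; so $d\in\omega^\omega$.

\begin{lemma}\label{lem:generic}
\begin{enumerate}
\item[(a)] For $T\in\mathbb{D}$, $T\in G$ if and only if $d\in[T]$.
\item[(b)] For every $h:\omega^{<\omega}\to\omega$ in $V$ there is $k_0$ with $d(i)\ge h(d{\upharpoonright}i)$ for all $i\ge k_0$. In particular, $d$ is dominating over $V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $T\in G$ and $k\in\omega$. Some $U\in G$ below $T$ has a stem of length at least $k$, and $d{\upharpoonright}k\subseteq\operatorname{stem}(U)\in T$. Conversely, let $d\in[T]$ and suppose $T\notin G$. By genericity some $U\in G$ is incompatible with $T$. Since $d\in[T]\cap[U]$, both stems are initial segments of $d$, and the longer one, $t$, lies in $T\cap U$. By Lemma~\ref{lem:conditions}(b), $T_t\cap U_t$ is a condition below $T$ and $U$, a contradiction.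

(b) If $T$ has stem $s$, then $T\cap T(s,h)$ is a condition below $T$, and by (a) it forces the generic real to be a branch of $T(s,h)$, which is the claim with $k_0=|s|$. For $z\in\omega^\omega\cap V$ take $h(r)=z(|r|)$ to get $z\le^* d$.
\end{proof}

Part (a) shows $V[G]=V[d]$. Its proof is where cofinite branching matters: if conditions were only required to branch infinitely, the tree with even entries and the tree with odd entries would have the same stem and be incompatible.

\subsection*{Subalgebras and intermediate models}
Every poset $P$ has a Boolean completion: a complete Boolean algebra $\operatorname{ro}(P)$ with an order-preserving map $i:P\to\operatorname{ro}(P)\setminus\{0\}$ whose range is dense and such that $p,q$ are incompatible if and only if $i(p)\wedge i(q)=0$. For separative $P$, $p\le q$ is equivalent to $i(p)\le i(q)$; so we identify $T\in\mathbb{D}$ with $i(T)$. The Boolean value of a statement $\varphi$ is $[\![\varphi]\!]=\bigvee\{i(p): p\Vdash\varphi\}$. A subalgebra $B\subseteq\operatorname{ro}(P)$ is \emph{complete} if it is closed under the joins and meets, computed in $\operatorname{ro}(P)$, of all its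 subsets. An ultrafilter $F$ on $B$ is generic over $V$ if and only if $X\cap F\neq\emptyset$ whenever $X\in V$, $X\subseteq B$ and $\bigvee X\in F$; equivalently, $\bigwedge X\in F$ whenever $X\in V$ and $X\subseteq F$. We use the following facts on generic extensions by subalgebras \cite[Section~15]{Jech}.

\begin{proposition}\label{prop:subalg}
Let $H\subseteq P$ be generic over $V$. For a complete subalgebra $B\in V$ of $\operatorname{ro}(P)$ let $H_B=\{b\in B: i(p)\le b\text{ for some }p\in H\}$.
\begin{enumerate}
\item[(a)] $H_B$ is a generic ultrafilter on $B$ over $V$.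
\item[(b)] If $x=\dot x[H]\in\omega^\omega$ and $B$ is the complete subalgebra generated by the values $[\![\dot x(n)=m]\!]$, then $V[x]=V[H_B]$.
\item[(c)] Every transitive model $W$ of ZFC with $V\subseteq W\subseteq V[H]$ equals $V[H_B]$ for some complete subalgebra $B\in V$.
\end{enumerate}
\end{proposition}

The ccc enters the main proof through the next lemma.

\begin{lemma}\label{lem:countable}
If $X\subseteq\operatorname{ro}(\mathbb{D})$ and $\bigwedge X=0$, then $\bigwedge X_0=0$ for some countable $X_0\subseteq X$.
\end{lemma}

\begin{proof}
Let $E$ be the set of conditions disjoint from some element of $X$. It is dense: given $T$, some $x\in X$ has $T-x\neq0$, and any condition below $T-x$ lies in $E$. Let $A\subseteq E$ be a maximal antichain. It is countable and $\bigvee A=1$. For $U\in A$ choose $x_U\in X$ disjoint from $U$. Then $\bigwedge_{U\in A}x_U$ is disjoint from every member of $A$, so it is $0$.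
\end{proof}

\subsection*{Cohen forcing}
Cohen forcing is $\omega^{<\omega}$ ordered by reverse inclusion. Part (a) of the next lemma shows that $2^{<\omega}$ gives the same extensions, so we call the generic reals of both posets Cohen reals.

\begin{lemma}\label{lem:cohen}
\begin{enumerate}
\item[(a)] If $A\in V$ is an atomless Boolean algebra with a countable dense subset and $F$ is $A$-generic over $V$, then $V[F]$ is a Cohen extension of $V$.
\item[(b)] Neither $V$ nor a Cohen extension of $V$ contains a real that is dominating over $V$.
\end{enumerate}
\end{lemma}

\begin{proof}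
(a) Let $\{q_n:n\in\omega\}$ be dense in $A$; then antichains of $A$ are countable. Put $a_\emptyset=1$. Given $a_\sigma\neq0$ with $|\sigma|=n$, the elements that are below $q_n$ or disjoint from $q_n$ are dense below $a_\sigma$. As $A$ is atomless, they include an infinite antichain that is maximal below $a_\sigma$; enumerate it as $(a_{\sigma^\frown m})_{m\in\omega}$. Each level $\{a_\sigma:|\sigma|=n+1\}$ is a maximal antichain, so one of its members is compatible with $q_n$, hence below $q_n$. Thus $\sigma\mapsto a_\sigma$ is an isomorphism of $\omega^{<\omega}$ with a dense subset of $A$.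

(b) A real $y\in V$ does not dominate $y+1\in V$. Now let $\dot y$ be a Cohen name for a real, let $(p_i)_{i\in\omega}$ enumerate Cohen forcing, and define in $V$
\[
z(n)=\max_{i\le n}\ \min\{j: q\Vdash\dot y(n)=j\text{ for some }q\le p_i\}.
\]
Given $p_i$ and $N$, take $n\ge\max(i,N)$; some $q\le p_i$ forces $\dot y(n)\le z(n)$. By density, $y(n)<z(n)+1$ for infinitely many $n$, so $y$ does not dominate $z+1$.
\end{proof}

\section{What a subalgebra sees above a stem}\label{sec:criterion}

Fix a complete subalgebra $B\in V$ of $\operatorname{ro}(\mathbb{D})$ and let $W=V[G_B]$. The model $W$ need not know whether a given condition $T$ is in $G$. What it can test is the best approximation of $T$ from above in $B$,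
\[
\pi(T)=\bigwedge\{b\in B: T\le b\}\in B .
\]

\begin{lemma}\label{lem:pi}
Let $T,T'\in\mathbb{D}$ and $b\in B$.
\begin{enumerate}
\item[(a)] $T\le\pi(T)$; if $T\le b$ then $\pi(T)\le b$; if $T'\le T$ then $\pi(T')\le\pi(T)$.
\item[(b)] $b\wedge T=0$ if and only if $b\wedge\pi(T)=0$.
\item[(c)] If $T\in G$ then $\pi(T)\in G_B$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $T$ is a lower bound of the set whose meet is $\pi(T)$, and this meet is computed in $\operatorname{ro}(\mathbb{D})$; the second claim holds by definition, and the third follows from $T'\le T\le\pi(T)\in B$. (b) If $b\wedge T=0$, then $T\le 1-b\in B$, so $\pi(T)\le1-b$. The converse holds as $T\le\pi(T)$. (c) follows from $T\le\pi(T)$.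
\end{proof}

Say that $G_B$ \emph{refutes} $T$ if $\pi(T)\notin G_B$. The set of refuted conditions belongs to $W$, and by Lemmas~\ref{lem:pi}(c) and~\ref{lem:generic}(a),
\begin{equation}\label{eq:refute}
G_B\text{ refutes }T\quad\Longrightarrow\quad d\notin[T].
\end{equation}
If $T$ has stem $s\subseteq d$, a refutation of $T$ tells $W$ that $d$ has broken the promise of $T$. To ask whether $B$ can detect any broken promise above $s$, put
\[
b_s=\bigwedge\{\pi(T):\operatorname{stem}(T)=s\}=\bigwedge_h\pi(T(s,h))\in B;
\]
the two meets agree by Lemmas~\ref{lem:conditions}(a) and~\ref{lem:pi}(a). By genericity, $b_s\in G_B$ if and only if $G_B$ refutes no condition with stem $s$. So $b_s=0$ means that a refutation above $s$ is forced.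

\begin{example}[$W=V{[d]}$]\label{ex:full}
Let $B=\operatorname{ro}(\mathbb{D})$, so $\pi(T)=T$. Then $b_s=0$ for all $s$: a condition $U\le b_s$ would be contained in every $T(s,h)$, but $U$ has a node $r\supsetneq s$, and $r\notin T(s,h)$ when $h(s)>r(|s|)$.
\end{example}

\begin{example}[parities]\label{ex:parity}
For $s\in\omega^{<\omega}$ let $\bar s(j)=s(j)\bmod2$, and let $\epsilon(j)=d(j)\bmod 2$. For $\tau\in2^{<\omega}$ let $u_\tau=[\![\tau\subseteq\dot\epsilon]\!]$. Since cofinite sets contain even and odd numbers,
\begin{equation}\label{eq:parity}
\operatorname{stem}(T)=s,\ \tau\supseteq\bar s\quad\Longrightarrow\quad T_t\le u_\tau\ \text{ for some }t\in T\text{ with }t\supseteq s,\ \bar t=\tau .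
\end{equation}
Choosing $\tau$ in a given dense subset of $2^{<\omega}$ shows that $\epsilon$ is a Cohen real; also $u_\tau\ne0$ for all $\tau$. Let $B$ be the set of all joins $\bigvee_{\tau\in A}u_\tau$ with $A\subseteq2^{<\omega}$. It is closed under joins. It is closed under complements: if $A^\perp$ is the set of $\rho$ incomparable with all members of $A$, the joins over $A$ and $A^\perp$ are disjoint, and together they give $1$ because the sequences that extend a member of $A$ or lie in $A^\perp$ are dense in $2^{<\omega}$. So $B$ is a complete subalgebra. It contains $[\![\dot\epsilon(n)=m]\!]$, the join of the $u_\tau$ with $|\tau|=n+1$ and $\tau(n)=m$, and each $u_\tau$ is a finite meet of such values; thus $V[G_B]=V[\epsilon]$.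

We claim $\pi(T)=u_{\bar s}$ for every $T$ with stem $s$. From $T\le u_{\bar s}$ we get $\pi(T)\le u_{\bar s}$. If $b=u_{\bar s}-\pi(T)\in B$ were nonzero, then $u_\tau\le b$ for some $\tau$, which we may lengthen so that $|\tau|\ge|s|$. As $0\neq u_\tau\le u_{\bar s}$, we have $\tau\supseteq\bar s$, and \eqref{eq:parity} gives $b\wedge T\ne0$, against Lemma~\ref{lem:pi}(b). So $\pi(T)$ does not depend on the promise of $T$, and $b_s=u_{\bar s}\ne0$ for all $s$.
\end{example}

These two examples represent the two cases of the general criterion.

\begin{theorem}\label{thm:criterion}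
Let $B\in V$ be a complete subalgebra of $\operatorname{ro}(\mathbb{D})$ and $W=V[G_B]$.
\begin{enumerate}
\item[(a)] If $b_{d\upharpoonright k}=0$ for all but finitely many $k$, then $W$ contains some $e\in\omega^\omega$ with $d(k)\le e(k)$ for all $k$. In particular, $e$ is dominating over $V$.
\item[(b)] If $b_{d\upharpoonright k}\ne0$ for infinitely many $k$, then $W=V$ or $W$ is a Cohen extension of $V$.
\end{enumerate}
\end{theorem}

We prove (b) in Section~\ref{sec:cohen} and (a) in Section~\ref{sec:bound}. By Proposition~\ref{prop:subalg}(c), the next corollary contains Theorem~\ref{thm:main}.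

\begin{corollary}\label{cor:four}
Let $W$ be as in Theorem~\ref{thm:main} and let $B\in V$ be a complete subalgebra of $\operatorname{ro}(\mathbb{D})$ with $W=V[G_B]$. Then conditions \textup{(1)}, \textup{(2)}, \textup{(3)} are equivalent to each other and to
\begin{enumerate}
\item[(4)] $b_{d\upharpoonright k}\ne0$ for infinitely many $k$.
\end{enumerate}
\end{corollary}

\begin{proof}
(1)$\Rightarrow$(2): if $d\le^* e$, then $e$ is dominating over $V$ because $d$ is. (2)$\Rightarrow$(4) is Theorem~\ref{thm:criterion}(a), (4)$\Rightarrow$(3) is Theorem~\ref{thm:criterion}(b), and (3)$\Rightarrow$(1) is Lemma~\ref{lem:cohen}(b).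
\end{proof}

\section{Infinitely many nonzero $b_s$: a countable dense set}\label{sec:cohen}

By Lemma~\ref{lem:cohen}(a) we need a countable dense subset of $B$ below some element of $G_B$. The elements $\pi(T)$ are always dense in $B$, since a nonzero $b\in B$ lies above some $T$ and hence above $\pi(T)$, but they are indexed by uncountably many conditions. The element $b_s$ lies below all $\pi(T)$ with stem $s$ at once. So the countably many $b_s$ can replace the $\pi(T)$ wherever enough of them are nonzero, as in Example~\ref{ex:parity}, where they are the $u_\tau$.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(b)]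
Let $T_1\in G$ force that $b_{\dot d\upharpoonright k}\ne0$ for infinitely many $k$, and let $p_1=\pi(T_1)\in G_B$.

\emph{Every $T\le T_1$ has a node $s\supseteq\operatorname{stem}(T)$ with $b_s\ne0$.} Let $G'\ni T$ be generic with generic real $d'$. Then $T_1\in G'$, so $b_{d'\upharpoonright k}\neq0$ for some $k\ge|\operatorname{stem}(T)|$. By Lemma~\ref{lem:generic}(a), $d'\in[T]$, so $s=d'{\upharpoonright}k$ is a node of $T$ extending the stem.

\emph{The countable set $C=\{b_s: 0\ne b_s\le p_1\}$ is dense in $B$ below $p_1$.} Let $b\in B$ with $0\ne b\le p_1$. By Lemma~\ref{lem:pi}(b), $b\wedge T_1\ne0$, so some condition $T$ satisfies $T\le T_1$ and $T\le b$. Take $s\in T$ as in the previous paragraph. The condition $T_s$ has stem $s$, so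
\[
0\ne b_s\le\pi(T_s)\le\pi(T)\le b .
\]

It remains to remove the atoms. Let $a$ be the join of the atoms of $B$ below $p_1$. If $a\in G_B$, then by genericity $G_B$ contains an atom, so $G_B$ is the set of elements of $B$ above that atom; then $G_B\in V$ and $W=V$. Otherwise $p=p_1-a\in G_B$. The algebra $B{\upharpoonright}p=\{b\in B:b\le p\}$ is atomless, since an atom of it would be an atom of $B$ below both $a$ and $p$, and the members of $C$ below $p$ are dense in it. The filter $F=G_B\cap(B{\upharpoonright}p)$ is generic for $B{\upharpoonright}p$, and $V[F]=V[G_B]$ because $b\in G_B$ if and only if $b\wedge p\in F$. By Lemma~\ref{lem:cohen}(a), $W$ is a Cohen extension of $V$.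
\end{proof}

\section{Almost all $b_s$ zero: a finitely branching tree around $d$}\label{sec:bound}

Suppose $s=d{\upharpoonright}k$ and $b_s=0$. Then $G_B$ refutes some $T(s,h)$, and by \eqref{eq:refute} $W$ learns that $d(i)<h(d{\upharpoonright}i)$ for some $i\ge k$. If $i=k$, this is a bound $d(k)<h(s)$. The difficulty is that the promise may be broken only at a later level $i>k$, which by itself says nothing about $d(k)$. The following example shows the remedy.

\begin{example}[odd coordinates]\label{ex:odd}
Let $x(i)=d(2i+1)$ and let $B$ be generated by the values $[\![\dot d(j)=m]\!]$ with $j$ odd, so $W=V[x]$. Let $h_n$ be the constant function with value $n$. Given $s$, let $j$ be the least odd number with $j\ge|s|$. Then $T(s,h_n)\le[\![\dot d(j)\ge n]\!]\in B$, so $\pi(T(s,h_n))\le[\![\dot d(j)\ge n]\!]$. These values have meet $0$; hence $b_s=0$ for all $s$, and $G_B$ refutes $T(s,h_N)$ for $N=d(j)+1$.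

Let $s=d{\upharpoonright}k$ with $k$ even, so $j=k+1$. The refutation comes from level $k+1$. To turn it into a bound on $d(k)$, apply Lemma~\ref{lem:generic}(b) to the function $\hat h(r)=\max(\{0\}\cup\operatorname{ran}(r))$: for $k$ large, $d(i)\ge d(k)$ for all $i>k$. If $d(k)\ge N$, then $d(i)\ge N$ for all $i\ge k$, so $d\in[T(s,h_N)]$, against \eqref{eq:refute}. Hence $d(k)<N=d(k+1)+1$, a bound that is computed from $x$.
\end{example}

In the example, $\hat h$ makes $d$ keep the promise $h_n$ at all levels above $k$ as soon as $d(k)\ge n$. The entry $d(k)$ thus decides how many of the countably many promises are kept later, and a refuted promise $h_N$ leaves two possibilities: $d(k)<N$, or the promise is broken at level $k$ itself. Both bound $d(k)$. The general proof does this for all $s$ with $b_s=0$ at once.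

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(a)]
Let $\Sigma=\{s\in\omega^{<\omega}:b_s=0\}\in V$, and fix $k_1$ with $d{\upharpoonright}k\in\Sigma$ for all $k\ge k_1$.

\emph{Step 1: countably many promises and their diagonal, in $V$.} For $s\in\Sigma$, Lemma~\ref{lem:countable} gives functions $h^s_n:\omega^{<\omega}\to\omega$, $n\in\omega$, with
\begin{equation}\label{eq:meet}
\bigwedge_n\pi(T(s,h^s_n))=0 .
\end{equation}
Choose them in $V$ for all $s\in\Sigma$ simultaneously, and define
\[
\hat h(r)=\max\bigl(\{0\}\cup\{h^s_n(r): s\subsetneq r,\ s\in\Sigma,\ n\le r(|s|)\}\bigr).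
\]
For each $r$ there are finitely many pairs $(s,n)$, so $\hat h:\omega^{<\omega}\to\omega$ is a function in $V$. By Lemma~\ref{lem:generic}(b) fix $k_0\ge k_1$ with $d(i)\ge\hat h(d{\upharpoonright}i)$ for all $i\ge k_0$.

\emph{Step 2: the bounds, in $W$.} For $s\in\Sigma$, by \eqref{eq:meet} and genericity of $G_B$ there is $n$ such that $G_B$ refutes $T(s,h^s_n)$; let $N_s$ be the least such $n$. Put
\[
\beta(s)=\max\bigl(N_s,\,h^s_{N_s}(s)\bigr)\quad(s\in\Sigma),\qquad\beta(s)=0\quad(s\notin\Sigma).
\]
The function $\beta$ is defined from $G_B$ and objects of $V$, so $\beta\in W$.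

\emph{Step 3: $d(k)<\beta(d{\upharpoonright}k)$ for all $k\ge k_0$.} Let $k\ge k_0$, $s=d{\upharpoonright}k\in\Sigma$ and $N=N_s$, and suppose $d(k)\ge\beta(s)$. At level $k$ we have $d(k)\ge h^s_N(s)$. At a level $i>k$, put $r=d{\upharpoonright}i\supsetneq s$. Then $r(|s|)=d(k)\ge N$, so the pair $(s,N)$ occurs in the definition of $\hat h(r)$, and $d(i)\ge\hat h(r)\ge h^s_N(r)$. Thus $d\in[T(s,h^s_N)]$, although $G_B$ refutes $T(s,h^s_N)$. This contradicts \eqref{eq:refute}.

\emph{Step 4: from $\beta$ to $e$, in $W$.} The bound for $d(k)$ depends on $d{\upharpoonright}k$, which $W$ cannot compute uniformly in $k$; but the earlier bounds leave only finitely many candidates. For $k\ge k_0$ let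
\[
L_k=\{t\in\omega^k:\ t\supseteq d{\upharpoonright}k_0\text{ and }t(i)<\beta(t{\upharpoonright}i)\text{ for }k_0\le i<k\}.
\]
The sequence $(L_k)_{k\ge k_0}$ is defined from $\beta$ and the finite sequence $d{\upharpoonright}k_0$, so it lies in $W$. Each $L_k$ is finite, because $L_{k_0}$ is a singleton and each $t\in L_k$ has $\beta(t)$ extensions in $L_{k+1}$. By Step 3, $d{\upharpoonright}k\in L_k$. Put $e(k)=d(k)$ for $k<k_0$ and $e(k)=\max\{t(k):t\in L_{k+1}\}$ for $k\ge k_0$. Then $e\in W$ and $d(k)\le e(k)$ for all $k$. Since $d$ is dominating over $V$, so is $e$.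
\end{proof}

The ccc is used in Step 1: the diagonal $\hat h$ is finite because each $s$ carries a family of promises indexed by $\omega$, of which the entry $r(|s|)$ selects finitely many. The hypothesis on almost all $k$ is used in Step 4: the sets $L_k$ are finite because there is a bound at every level from $k_0$ on. Finally, $\hat h(r)$ depends on the entries of $r$ and not only on its length, and this uses the tree form of the conditions.

\section{Standard Hechler forcing}\label{sec:standard}

In $\mathbb{D}_{\mathrm{st}}$ a promise $f$ depends only on the level, and the analog of Lemma~\ref{lem:generic}(b) fails: any $(t,f)$ with $|t|=i$ is extended by $(t^\frown m^\frown f(i+1),f)$ with $m>\max(f(i),f(i+1))$, so a generic $y$ has $y(i)>y(i+1)$ infinitely often, whereas $d$ is eventually nondecreasing by Example~\ref{ex:odd}. So Step 1 above cannot be repeated, and $d$ itself is not $\mathbb{D}_{\mathrm{st}}$-generic. Instead we compute a $\mathbb{D}_{\mathrm{st}}$-generic real from $d$, through any prescribed condition, and apply Theorem~\ref{thm:main}.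

For $y\in\omega^\omega$ let $H_y$ be the set of $(t,f)\in\mathbb{D}_{\mathrm{st}}$ with $t\subseteq y$ and $y(i)\ge f(i)$ for all $i\ge|t|$.

\begin{lemma}\label{lem:Hy}
$H_y$ is a filter. If $H$ is a generic filter on $\mathbb{D}_{\mathrm{st}}$ with generic real $y$, then $H=H_y$; hence $V[H]=V[y]$.
\end{lemma}

\begin{proof}
Let $(t',f')\in H_y$ and $(t',f')\le(t,f)$. Then $t\subseteq y$, $y(i)=t'(i)\ge f(i)$ for $|t|\le i<|t'|$, and $y(i)\ge f'(i)\ge f(i)$ for $i\ge|t'|$; so $(t,f)\in H_y$. Two members $(t_0,f_0),(t_1,f_1)$ have the common extension $(y{\upharpoonright}\max(|t_0|,|t_1|),\max(f_0,f_1))$ in $H_y$. If $(t,f)\in H$ and $i\ge|t|$, some $(t',f')\in H$ below $(t,f)$ has $|t'|>i$, so $y(i)=t'(i)\ge f(i)$; thus $H\subseteq H_y$. A condition outside $H$ is incompatible with a member of $H$, so it is not in the filter $H_y$.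
\end{proof}

To show that $H_y$ is generic we must, below a tree condition $T(s,h)$, realize every stem $t$ above some fixed function. The obstacle is that a large entry may raise the demands of $h$ at later nodes without bound. We therefore split each entry of $d$ into its half and its parity. If the halves follow one fixed, fast growing function $z$, there are finitely many nodes on each level and $h$ is respected whatever the parities are. The parities remain free, and we use them to code an arbitrary summand.

For a finite or infinite sequence $u$ of natural numbers, let $p_0<p_1<\cdots$ be the positions of its odd entries and $\ell(u)$ their number. For $n<\ell(u)$ let $c_u(n)$ be the number of even entries between the odd entry at $p_n$ and the previous one (or the start), that is, $c_u(0)=p_0$ and $c_u(n)=p_n-p_{n-1}-1$, and let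
\[
y_u(n)=\lfloor u(n)/2\rfloor+c_u(n)\qquad(n<\ell(u)).
\]
This is defined since $n\le p_n<|u|$, and $u\subseteq u'$ implies $y_u\subseteq y_{u'}$. For finite $s$ let $\rho(s)$ be the number of even entries after the last odd one (all entries, if none is odd). By Example~\ref{ex:parity}, $d$ has infinitely many odd entries, so $y_d\in\omega^\omega$.

For instance, $s=(4,7,3,2,6)$ has halves $(2,3,1,1,3)$ and parities $(0,1,1,0,0)$, so $\ell(s)=2$, $c_s=(1,0)$, $y_s=(3,3)$ and $\rho(s)=2$. If $s\subseteq d$, then $y_d(2)=1+c_d(2)$, and $c_d(2)$ can still be any number $\ge\rho(s)$. At positions $3$ and $4$ the halves are fixed, but $c_d(3)$ and $c_d(4)$ are free. So the coding lags behind the stem, and on the lag only $c_d$ can make $y_d$ large. Both features appear in the next lemma.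

\begin{lemma}\label{lem:star}
Let $T(s,h)\in\mathbb{D}$ and let $z\in\omega^\omega\cap V$ satisfy
\begin{enumerate}
\item[($\alpha$)] $z(j)=\lfloor s(j)/2\rfloor$ for $j<|s|$;
\item[($\beta$)] every finite $u\supseteq s$ with $\lfloor u(j)/2\rfloor=z(j)$ for all $|s|\le j<|u|$ lies in $T(s,h)$.
\end{enumerate}
Let $z+\rho(s)$ be the function $i\mapsto z(i)+\rho(s)$. If $(t,f)\le(y_s,z+\rho(s))$, then some $T'\le T(s,h)$ forces $(t,f)\in H_{y_{\dot d}}$.
\end{lemma}

\begin{proof}
Write $\ell=\ell(s)$ and $\rho=\rho(s)$. We may assume $|t|>\ell$: otherwise replace $(t,f)$ by its extension $(t^\frown f(|t|),f)$ and use that $H_y$ is upward closed. For $\ell\le i<|t|$ let $c(i)=t(i)-z(i)$; then $c(i)\ge\rho$.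

\emph{Realizing $t$.} Extend $s$ to $s_1$ with $\lfloor s_1(j)/2\rfloor=z(j)$ for $|s|\le j<|s_1|$ and with the following parities of the new entries: $c(\ell)-\rho$ even entries and an odd one; then, for $i=\ell+1,\dots,|t|-1$ in turn, $c(i)$ even entries and an odd one. By ($\beta$), $s_1\in T(s,h)$. We have $\ell(s_1)=|t|$, $\rho(s_1)=0$, and $c_{s_1}(i)=c(i)$ for $\ell\le i<|t|$. By ($\alpha$), all halves of $s_1$ are given by $z$, so $y_{s_1}(i)=z(i)+c(i)=t(i)$ for $\ell\le i<|t|$. For $i<\ell$ we have $y_{s_1}(i)=y_s(i)=t(i)$. Thus $y_{s_1}=t$. Let $K=|s_1|\ge|t|$.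

\emph{Covering the lag.} For $|t|\le i<K$ the half $z(i)$ is fixed and may be smaller than $f(i)$. Extend $s_1$ to $s_2$ by appending, for $i=|t|,\dots,K-1$ in turn, $f(i)$ even entries and an odd one, where the entry at each position $j\ge K$ is chosen of the prescribed parity and at least $\max(h(s_2{\upharpoonright}j),2f(j))$. Then $s_2\in T(s,h)$, and $c_{s_2}(i)=f(i)$ for $|t|\le i<K$ since $\rho(s_1)=0$.

\emph{The promise.} Let $h'(u)=\max(h(u),2f(|u|))$ and $T'=T(s_2,h')$. Since $s_2\in T(s,h)$ and $h'\ge h$, we have $T'\le T(s,h)$. Let $d\in[T']$ be generic and $y=y_d$. Then $t=y_{s_1}\subseteq y$. For $|t|\le i<K$, $y(i)\ge c_d(i)=f(i)$. For $i\ge K$, $d(i)\ge2f(i)$ by the choice of $s_2$ and $h'$, so $y(i)\ge\lfloor d(i)/2\rfloor\ge f(i)$. Hence $(t,f)\in H_y$.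
\end{proof}

\begin{proposition}\label{prop:embed}
\begin{enumerate}
\item[(a)] $H_{y_d}$ is a generic filter on $\mathbb{D}_{\mathrm{st}}$ over $V$, with generic real $y_d$.
\item[(b)] For every $p\in\mathbb{D}_{\mathrm{st}}$ some $T'\in\mathbb{D}$ forces $p\in H_{y_{\dot d}}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $E\in V$ be dense in $\mathbb{D}_{\mathrm{st}}$ and let $T\in\mathbb{D}$ have stem $s$; choose $h$ with $T(s,h)\le T$. Define $z$ on $j<|s|$ by ($\alpha$), and for $i\ge|s|$ by recursion: there are $2^{i-|s|}$ sequences $u\in\omega^i$ with $u\supseteq s$ and $\lfloor u(j)/2\rfloor=z(j)$ for $|s|\le j<i$; choose $z(i)$ with $2z(i)\ge h(u)$ for all of them. If $u$ is as in ($\beta$), then $u(i)\ge2z(i)\ge h(u{\upharpoonright}i)$ for $|s|\le i<|u|$, so ($\beta$) holds. Choose $(t,f)\in E$ below $(y_s,z+\rho(s))$. By Lemma~\ref{lem:star}, some $T'\le T$ forces $H_{y_{\dot d}}\cap E\ne\emptyset$. By density, the filter $H_{y_d}$ meets $E$. Its first coordinates are initial segments of $y_d$ of unbounded length, so its generic real is $y_d$.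

(b) Apply Lemma~\ref{lem:star} with $s=\emptyset$, $h\equiv0$ and $z\equiv0$. Then $(y_s,z+\rho(s))=(\emptyset,0)$ is the largest condition of $\mathbb{D}_{\mathrm{st}}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:standard}]
The two alternatives exclude each other by Lemma~\ref{lem:cohen}(b). Suppose that both fail for $W$. The given $y$ need not have the form $y_d$, so we transfer the failure through the forcing relation. Let $H=H_y$ be the generic filter of $y$ (Lemma~\ref{lem:Hy}). By Proposition~\ref{prop:subalg}(c), $W=V[H_B]$ for a complete subalgebra $B\in V$ of $\operatorname{ro}(\mathbb{D}_{\mathrm{st}})$. The failure of both alternatives says: no real of $V[H_B]$ is dominating over $V$; $H_B\notin V$; and there is no Cohen real $c\in V[H_B]$ over $V$ with $H_B\in V[c]$. Elements of $V[H_B]$ and $V[c]$ are values of names in $V$, so this is a statement of the forcing language with parameter $B$, and some $p\in H$ forces it.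

By Proposition~\ref{prop:embed}(b) choose $T'\in\mathbb{D}$ forcing $p\in H_{y_{\dot d}}$, a generic $G\ni T'$ with generic real $d$, and let $H'=H_{y_d}$. By Proposition~\ref{prop:embed}(a), $H'$ is generic, and $p\in H'$. So $W'=V[H'_B]$ contains no dominating real over $V$, is different from $V$, and is not a Cohen extension of $V$. But $V\subseteq W'\subseteq V[y_d]\subseteq V[d]$, which contradicts the implication (1)$\Rightarrow$(3) of Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{1 Introduction}, \texttt{https://eprints.illc.uva.nl/id/document/836}.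

\bibitem{Jech}
Jech, \emph{Set Theory}, 3rd ed.

\end{thebibliography}
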